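\title{Smoothly bounded pseudoconvex domains are $J$-regular}

\begin{abstract}
Jensen measures for a point $z$ of a bounded domain $\Omega\subset\mathbb C^n$ can be defined by testing against all plurisubharmonic functions on $\Omega$ that are bounded above, or only against those that are continuous and plurisubharmonic near $\overline\Omega$. The domain is $J$-regular if the two classes agree for every $z\in\Omega$. We prove that every bounded pseudoconvex domain with $C^3$ boundary is $J$-regular. The proof approximates a bounded plurisubharmonic function $u$ by functions plurisubharmonic across the boundary, built as $\max_w\,[u(w)-k(z,w)]$, where the cost $k$ forces $w$ inward and is spread over many scales. Examples show that the equality can fail at boundary points of a smooth pseudoconvex domain, and at interior points of a planar domain with irregular boundary.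
\end{abstract}

\section{Introduction}

Let $\Omega$ be a bounded domain in $\mathbb C^n$. An upper semicontinuous (usc) function $u:\Omega\to[-\infty,\infty)$ is \emph{plurisubharmonic} (psh) if its restriction to each complex line is subharmonic; the function identically $-\infty$ is allowed. We compare two cones of test functions: $\mathcal{PSH}^-(\Omega)$, the psh functions on $\Omega$ that are bounded above, and $\mathcal{PSH}^c(\overline\Omega)$, the psh functions defined and continuous on some neighborhood of $\overline\Omega$. A function $u$ bounded above on $\Omega$ is extended to the closure by its upper regularization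
\[
u^*(z)=\limsup_{\Omega\ni\xi\to z}u(\xi),\qquad z\in\overline\Omega .
\]
It is usc on $\overline\Omega$. If $u$ is psh, then $u^*=u$ on $\Omega$, by upper semicontinuity and the sub-mean value inequality. If $v\in\mathcal{PSH}^c(\overline\Omega)$, then $(v|_\Omega)^*=v$ on $\overline\Omega$ by continuity.

For $z\in\overline\Omega$, let $J_z^-=J_z^-(\overline\Omega)$ be the set of positive regular Borel probability measures $\mu$ on $\overline\Omega$ such that
\[
u^*(z)\le\int_{\overline\Omega}u^*\,d\mu\qquad\text{for all }u\in\mathcal{PSH}^-(\Omega),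
\]
and define $J_z^c=J_z^c(\overline\Omega)$ in the same way, with $\mathcal{PSH}^c(\overline\Omega)$ as the test class. The domain $\Omega$ is \emph{$J$-regular} if $J_z^-=J_z^c$ for every $z\in\Omega$.

The second test class restricts into the first, so $J_z^-\subset J_z^c$ always. To see what separates the two sets, take a holomorphic map $f$ from a neighborhood of the closed unit disc to $\mathbb C^n$ that sends the closed disc into $\overline\Omega$ and $0$ to $z$, and let $\mu$ be the image of normalized arc length on the circle. For $v\in\mathcal{PSH}^c(\overline\Omega)$ the function $v\circ f$ is subharmonic, so $\mu\in J_z^c$. If the disc lies in $\Omega$, then $\mu\in J_z^-$ for the same reason. If it meets $\partial\Omega$, nothing forces $u^*\circ f$ to be subharmonic. Thus $J$-regularity says that functions living across the boundary already detect every constraint that functions living only inside impose at interior points. This is a question of approximation: it holds as soon as each $u$ is a suitable limit of functions in $\mathcal{PSH}^c(\overline\Omega)$.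

The following question comes from \cite{source}.

\medskip
\noindent\textbf{Question.} \emph{Is there a smoothly bounded pseudoconvex domain that is not $J$-regular?}
\medskip

For the ball the approximation is easy: dilations push the closed ball holomorphically into the interior (Example~\ref{ex:ball}). A general smooth pseudoconvex boundary may contain complex discs or annuli. Along such an annulus the normal can rotate so much that no holomorphic push into the domain exists (Section~\ref{sec:model}), and at the center of such a disc the two classes of measures can differ (Theorem~\ref{thm:sharp}(i)). One might therefore expect a counterexample. There is none.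

\begin{theorem}\label{thm:main}
Let $\Omega\subset\mathbb C^n$ be a bounded pseudoconvex domain with $C^3$ boundary. Then $J_z^-(\overline\Omega)=J_z^c(\overline\Omega)$ for all $z\in\Omega$. In particular, every smoothly bounded pseudoconvex domain is $J$-regular.
\end{theorem}

\begin{theorem}\label{thm:approx}
Let $\Omega$ be as in Theorem~\ref{thm:main} and $u\in\mathcal{PSH}^-(\Omega)$. There are $C^\infty$ psh functions $v_j$ on neighborhoods of $\overline\Omega$, uniformly bounded above on $\overline\Omega$, with $v_j\to u$ pointwise on $\Omega$ and $\limsup_jv_j\le u^*$ on $\overline\Omega$.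
\end{theorem}

\begin{theorem}\label{thm:sharp}
\textup{(i)} There is a bounded pseudoconvex domain $\Omega\subset\mathbb C^2$ with $C^\infty$ boundary and a point $p\in\partial\Omega$ with $J_p^-\ne J_p^c$. So ``$z\in\Omega$'' cannot be replaced by ``$z\in\overline\Omega$'' in Theorem~\ref{thm:main}.

\textup{(ii)} Without boundary regularity Theorem~\ref{thm:main} fails, already for $n=1$.
\end{theorem}

Beyond part (ii), we make no claim for boundaries of class less than $C^3$.

Section~\ref{sec:tools} reduces Theorems~\ref{thm:main} and~\ref{thm:approx} to one approximation statement, Proposition~\ref{prop:key}. Section~\ref{sec:model} shows the construction in a model where it can be done by hand. Sections~\ref{sec:cost}--\ref{sec:glue} prove Proposition~\ref{prop:key}, and Section~\ref{sec:examples} proves Theorem~\ref{thm:sharp}.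

\section{Tools and reduction}\label{sec:tools}

A usc function $f$ on an open set $G\subset\mathbb C$ is \emph{subharmonic} if, for every closed disc $\overline\Delta\subset G$ and every $H\in C(\overline\Delta)$ harmonic in $\Delta$, the inequality $f\le H$ on $\partial\Delta$ implies $f\le H$ on $\Delta$; then $f$ at the center of such a disc is at most its mean over $\partial\Delta$. We use the following textbook facts.
\begin{itemize}
\item[(a)] A real $C^2$ function $f$ with $f_{\zeta\bar\zeta}\ge0$ is subharmonic. Sums, positive multiples and finite maxima of psh functions are psh, so is the composition of a psh function with a holomorphic map, and being psh is a local property.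
\item[(b)] If $v$ is bounded and psh on an open set $\Omega'$, its convolutions $v_t$ with a standard radial mollifier supported in $\{|a|\le t\}$ are $C^\infty$ and psh on $\{z\in\Omega':\operatorname{dist}(z,\partial\Omega')>t\}$, and $v_t\downarrow v$ as $t\downarrow0$.
\item[(c)] A usc function with values in $[-\infty,\infty)$ on a compact metric space is the pointwise limit of a decreasing sequence of continuous functions.
\end{itemize}

All our psh functions are built as maxima over a point $w$ that depends on $z$. The next two lemmas handle such maxima.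

\begin{lemma}\label{lem:usc}
Let $Z\subset\mathbb C^n$ be open and let $E\subset Z\times\mathbb C^n$ be relatively closed, with nonempty fibers $E_z$ and with $|w-z|$ bounded on $E$. If $f:E\to\mathbb R$ is usc, then $U(z)=\max_{w\in E_z}f(z,w)$ is attained and $U$ is usc on $Z$.
\end{lemma}

\begin{proof}
The fibers are compact, so the maximum is attained. Let $z_j\to z$ in $Z$ with maximizers $w_j$. Along a subsequence, $U(z_j)$ tends to its upper limit and $w_j\to w$. Then $(z,w)\in E$ and $U(z)\ge f(z,w)\ge\limsup_jU(z_j)$.
\end{proof}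

\begin{lemma}[Touching from below]\label{lem:touch}
Let $U$ be a real usc function on an open set $Z\subset\mathbb C^n$. Suppose that for each $z_0\in Z$ and each unit vector $\xi$ there is a subharmonic function $S$ near $0\in\mathbb C$ with $S(0)=U(z_0)$ and $S(\zeta)\le U(z_0+\xi\zeta)$. Then $U$ is psh.
\end{lemma}

\begin{proof}
Let $f$ be the restriction of $U$ to a complex line. By hypothesis, $f$ at each point is at most its mean over all sufficiently small circles around that point. Let $\overline\Delta$ and $H$ be as in the definition of subharmonicity, and suppose that $\max_{\overline\Delta}(f-H)>0$. The set $P$ where the maximum is attained is a compact subset of $\Delta$. Let $\zeta_0$ be a point of $P$ closest to $\partial\Delta$. Every small circle around $\zeta_0$ has a point closer to $\partial\Delta$, hence an open arc outside $P$. So the mean of $f-H$ over the circle is less than the maximum, while it is at least $(f-H)(\zeta_0)$: a contradiction.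
\end{proof}

The simplest such maximum is taken over a ball. A bounded psh function $u$ has no modulus of continuity, but its ball maxima are stable when the radius is changed by a bounded factor at a small scale. This will be our substitute for continuity.

\begin{lemma}\label{lem:balls}
Let $u$ be psh on $\Omega$ with $0\le u\le1$, and put $m(z,\rho)=\max_{|a|\le\rho}u(z+a)$ for $z\in\Omega$ and $0<\rho<\operatorname{dist}(z,\partial\Omega)$. Then $m(\cdot,\rho)$ is psh on $\{z\in\Omega:\operatorname{dist}(z,\partial\Omega)>\rho\}$, and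
\begin{equation}\label{eq:slopes}
0\le m(z,\rho'')-m(z,\rho')\le\frac{\log(\rho''/\rho')}{\log(\rho'''/\rho'')}\qquad\text{for }\rho'<\rho''<\rho'''<\operatorname{dist}(z,\partial\Omega).
\end{equation}
\end{lemma}

\begin{proof}
The function $m(\cdot,\rho)$ is usc by Lemma~\ref{lem:usc}, and it is touched from below at $z_0$ by $S(\zeta)=u(z_0+\xi\zeta+a_0)$, where $a_0$ is a maximizer. So it is psh by Lemma~\ref{lem:touch}.

Fix $z$. By the maximum principle on complex lines through $z$, the maximum over the ball is attained on the sphere. Hence $V(\zeta)=\max_{|a|=1}u(z+e^\zeta a)$ equals $m(z,e^{\operatorname{Re}\zeta})$ on the half-plane $\operatorname{Re}\zeta<\log\operatorname{dist}(z,\partial\Omega)$. It is usc by the argument of Lemma~\ref{lem:usc}, and at $\zeta_0$ it is touched from below by $\zeta\mapsto u(z+e^{\zeta}a_0)$, so it is subharmonic. Its mollifications in (b) depend only on $\operatorname{Re}\zeta$ and have nonnegative Laplacian, so they are convex in $\operatorname{Re}\zeta$, and so is their limit. Thus $m(z,\rho)$ is nondecreasing and convex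 in $\log\rho$. Its slope on $[\log\rho',\log\rho'']$ is at most its slope on $[\log\rho'',\log\rho''']$, which is at most $1/\log(\rho'''/\rho'')$ because $0\le m\le1$.
\end{proof}

\begin{lemma}\label{lem:upper}
Let $u$ be bounded above on $\Omega$, let $\varphi\in C(\overline\Omega)$ satisfy $\varphi\ge u^*$, and let $\varepsilon>0$. There is $\rho_*>0$ such that $u(w)\le\varphi(z)+\varepsilon/2$ whenever $z\in\overline\Omega$, $w\in\Omega$, $|w-z|\le\rho_*$.
\end{lemma}

\begin{proof}
Otherwise there are $z_j\in\overline\Omega$ and $w_j\in\Omega$ with a common limit $y$ and $u^*(w_j)\ge u(w_j)>\varphi(z_j)+\varepsilon/2$ for psh $u$, the only case we use; since $u^*$ is usc, $u^*(y)\ge\varphi(y)+\varepsilon/2$, contrary to $\varphi\ge u^*$.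
\end{proof}

The heart of the paper is the following statement.

\begin{proposition}\label{prop:key}
Let $\Omega$ be as in Theorem~\ref{thm:main}, $u$ a bounded psh function on $\Omega$, $\varphi\in C(\overline\Omega)$ with $\varphi\ge u^*$ on $\overline\Omega$, $K\subset\Omega$ compact and $\varepsilon>0$. There is a $C^\infty$ psh function $\tilde v$ on a neighborhood of $\overline\Omega$ with $\tilde v\le\varphi+\varepsilon$ on $\overline\Omega$ and $\tilde v\ge u-\varepsilon$ on $K$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:approx} from Proposition~\ref{prop:key}]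
By (c) there are continuous $\varphi_j\downarrow u^*$ on $\overline\Omega$. After replacing $\varphi_j$ by $\max(\varphi_j,-j)$ we still have $\varphi_j\downarrow u^*$, and now $\varphi_j\ge\max(u^*,-j)=(\max(u,-j))^*$. Take compact sets $K_j\uparrow\Omega$ whose interiors cover $\Omega$, and apply Proposition~\ref{prop:key} to $\max(u,-j)$, $\varphi_j$, $K_j$ and $\varepsilon=1/j$. The functions $v_j$ obtained satisfy $v_j\le\varphi_j+1/j\le\max\varphi_1+1$ on $\overline\Omega$, so $\limsup_jv_j\le u^*$, and $v_j\ge u-1/j$ on $K_j$, so $\liminf_jv_j\ge u=u^*$ on $\Omega$.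
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:approx}]
Only $J_z^c\subset J_z^-$ needs proof. Let $z\in\Omega$, $\mu\in J_z^c$, $u\in\mathcal{PSH}^-(\Omega)$, and let $v_j$ be as in Theorem~\ref{thm:approx}. Since the $v_j$ are uniformly bounded above, Fatou's lemma applies:
\[
u^*(z)=\lim_jv_j(z)\le\limsup_j\int v_j\,d\mu\le\int\limsup_jv_j\,d\mu\le\int u^*\,d\mu .\qedhere
\]
\end{proof}

Two simplifications of Proposition~\ref{prop:key} are available at once.

\emph{Normalization.} Choose $A>0$ and $B\in\mathbb R$ with $0\le Au+B\le1$. If $\tilde v$ solves the problem for $(Au+B,A\varphi+B,A\varepsilon)$, then $(\tilde v-B)/A$ solves it for $(u,\varphi,\varepsilon)$. So we assume $0\le u\le1$ from now on.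

\emph{Smoothing.} It suffices to find a bounded psh function $v$ on a neighborhood of $\overline\Omega$ with
\begin{equation}\label{eq:goal}
v<\varphi+\varepsilon\ \text{ on }\overline\Omega,\qquad v\ge u-\varepsilon\ \text{ on }K .
\end{equation}
Indeed, with $v_t$ as in (b), the sets $\{z\in\overline\Omega:v_t(z)\ge\varphi(z)+\varepsilon\}$ are compact, decrease as $t\downarrow0$ and have empty intersection. So one of them is empty, and the corresponding $\tilde v=v_t\ge v$ has both properties.

\begin{example}[The ball]\label{ex:ball}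
Let $\Omega=\{|z|<1\}$ and $K\subset\{|z|\le\rho\}$ with $\rho<1$. For $0<t<1$ put $\sigma=(1-t)\rho$ and $v(z)=m(tz,\sigma)$. This is psh where $t|z|+\sigma<1$, a neighborhood of $\overline\Omega$. On $K$ we have $|z-tz|\le\sigma$, so $v\ge u$. On $\overline\Omega$ the points $tz+a$ with $|a|\le\sigma$ lie within $2(1-t)$ of $z$, so $v\le\varphi+\varepsilon/2$ once $2(1-t)\le\rho_*$. The dilation moves the function across the boundary; the maximum over a ball secures the lower bound, which upper semicontinuity alone does not give for $u(tz)$.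
\end{example}

\section{A model: rotating half-planes}\label{sec:model}

On a general domain one would like to replace the dilation by $z\mapsto z+\sigma N(z)$, with $N$ the inner normal. This map is not holomorphic, and the error is not small. For smooth $u$, the Laplacian of $u(z+\sigma N(z))$ along a line contains $\sigma$ times a first derivative of $u$, and the gradient of a bounded pluriharmonic function at distance $\sigma$ from the boundary can be of order $1/\sigma$, as $\arg\zeta$ in a half-plane shows.

Let $A\subset\mathbb C$ be open and bounded, let $\beta$ be a smooth real function on $A$ with $|\beta_{z_1}|\le B$, and let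
\[
\Omega_\beta=\{(z_1,z_2)\in A\times\mathbb C:\operatorname{Re}(e^{-i\beta(z_1)}z_2)>0\},\qquad N(z)=(0,e^{i\beta(z_1)}).
\]
We consider only the boundary over $A$. It contains the complex curve $A\times\{0\}$, along which $N$ is the inner unit normal. On the two sides of this curve the boundary is defined by $\pm(\arg z_2-\beta(z_1))=\pi/2$. Since $\arg z_2$ is pluriharmonic, the complex Hessians of the defining functions $\pm(\arg z_2-\beta)-\pi/2$ take the values $\mp\beta_{z_1\bar z_1}|a_1|^2$ on a vector $a$, and $a_1\ne0$ for nonzero complex tangent vectors. So the Levi form changes sign across the curve, in the direction $iN$, unless $\beta_{z_1\bar z_1}=0$: the boundary is pseudoconvex exactly when $\beta$ is harmonic. Assume this.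

Locally $\beta=\operatorname{Im}f$ with $f$ holomorphic, and $z\mapsto z+(0,\sigma e^{f(z_1)})$ is a holomorphic push in exactly the direction $N$, by the \emph{variable} distance $\sigma e^{\operatorname{Re}f}$. Globally there may be no push at all. Let $A=\{1<|z_1|<\rho\}$, $\beta=2\log|z_1|$, and suppose that the graph of a holomorphic function $\omega$ on $A$ lies in $\Omega_\beta$. Then $F=\operatorname{Log}(e^{-i\beta}\omega)+i\beta$ is a continuous, hence holomorphic, logarithm of $\omega$ with $|\operatorname{Im}F-\beta|<\pi/2$. The mean of $F$ over $|z_1|=t$ is its constant Laurent coefficient $F_0$, so $|\operatorname{Im}F_0-2\log t|<\pi/2$ for $1<t<\rho$. This is impossible when $\rho>e^{\pi/2}$.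

The remedy is to use all distances at once and to charge a slowly varying price for them. Let $u$ be psh on $\Omega_\beta$ with $0\le u\le1$, let $M\ge1$ and $\sigma>0$, and put
\[
k(\tau)=\frac{(\log\tau-\log\sigma)^2}{M^2},\qquad U_0(z)=\max\{u(z+\tau N(z))-k(\tau):\tau>0,\ k(\tau)\le2\}.
\]
Admissible $\tau$ lie in $[\sigma e^{-2M},\sigma e^{2M}]$, so $U_0$ is defined on $Z=\{\operatorname{Re}(e^{-i\beta}z_2)>-\sigma e^{-2M}\}$, which extends across the boundary, and it is usc by Lemma~\ref{lem:usc}. We claim that
\[
U=U_0+\kappa|z_1|^2\ \text{ is psh on }Z,\qquad\kappa=2B^2/M^2 .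
\]
Let $z^0\in Z$, with maximizer $\tau_0$. Since $U_0(z^0)\ge u(z^0+\sigma N)\ge0$ and $u\le1$, we have $k(\tau_0)\le1$. Given a unit vector $\xi$, let $z(\zeta)=z^0+\xi\zeta$ and follow it by the holomorphic disc
\[
w(\zeta)=z(\zeta)+\big(0,\ \tau_0e^{i\beta(z_1^0)}e^{f(z_1(\zeta))-f(z_1^0)}\big)=z(\zeta)+\tau(\zeta)N(z(\zeta)),
\]
where $s(\zeta)=\log\tau(\zeta)=\log\tau_0+\operatorname{Re}f(z_1(\zeta))-\operatorname{Re}f(z_1^0)$. The function $s$ is harmonic and $|s_\zeta|=|\xi_1||f'|/2=|\xi_1||\beta_{z_1}|$. Hence $k(\tau(\zeta))_{\zeta\bar\zeta}=2|s_\zeta|^2/M^2\le\kappa|\xi_1|^2$, and $S(\zeta)=u(w(\zeta))-k(\tau(\zeta))+\kappa|z_1(\zeta)|^2$ is subharmonic near $0$. It touches $U$ from below, because $k(\tau(\zeta))<2$ for small $\zeta$. Lemma~\ref{lem:touch} proves the claim.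

The correction $\kappa|z_1|^2$ does not shrink with $\sigma$; it is small because $M$ is large. We pay by allowing distances in a range of ratio $e^{4M}$, which is harmless since $\sigma$ is chosen after $M$. Four things change on a general domain.

\begin{enumerate}
\item The direction of $w-z$ cannot follow $N$ exactly. We allow a complex normal component $\tau$ with $b=\arg\tau$ and a tangential component. The tangential component can be charged logarithmically, like $|\tau|$. The angle cannot: we need $|b|<\pi/2$, so its cost $4b^2$ carries no factor $1/M$.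
\item Hence $(4b^2)_{\zeta\bar\zeta}=8|b_\zeta|^2+8b\,b_{\zeta\bar\zeta}$ must be small for other reasons. The choice of the disc kills $b_\zeta$. For $b_{\zeta\bar\zeta}$ we need pseudoconvexity: in the model with a general $\beta$, a disc $w=z+(0,e^{f})$ has $b=\operatorname{Im}f-\beta$ and $b_{\zeta\bar\zeta}=-|\xi_1|^2\beta_{z_1\bar z_1}$, whatever $f$ is.
\item In directions $\xi$ where the Levi form is positive, or which are transversal to the complex tangent space, the errors are large. They are absorbed by a function of the distance to the boundary that is small in a thin collar but has a large complex Hessian in exactly these directions.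
\item $U_0(z)\ge u(z+\sigma N)$ gives no lower bound by $u(z)$. We glue $U_0$ to the ball maximum $m(z,\sigma)$, using \eqref{eq:slopes}.
\end{enumerate}
For a holomorphic disc, $k_{\zeta\bar\zeta}$ at $\zeta=0$ depends only on the first-order jet of the disc, so affine discs suffice in the general proof.

\section{The cost function}\label{sec:cost}

\subsection*{The distance function}
From now on $\Omega$ is as in Theorem~\ref{thm:main}. The boundary is $C^3$: near $\partial\Omega$ there is a $C^3$ function $\rho$ with $\Omega=\{\rho<0\}$ and $d\rho\ne0$ on $\partial\Omega$. For such a domain, pseudoconvexity is the Levi condition: $\sum\rho_{k\bar l}(y)a_k\bar a_l\ge0$ whenever $y\in\partial\Omega$ and $\sum\rho_k(y)a_k=0$. The condition does not depend on the choice of the $C^2$ defining function. Here and below, subscripts $k$, $\bar k$ on functions denote $\partial/\partial z_k$, $\partial/\partial\bar z_k$. We write $(a,a')=\sum a_k\overline{a'_k}$. For a real $C^1$ function $F$ put $\partial_aF=\sum a_kF_k$; then $dF(a)=2\operatorname{Re}\partial_aF$, the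 gradient is $\nabla F=(2F_{\bar k})_k$, and
\begin{equation}\label{eq:dF}
\partial_aF=\tfrac12\big(dF(a)-i\,dF(ia)\big).
\end{equation}

Let $r$ be the signed distance to $\partial\Omega$, negative in $\Omega$, and let $N=-\nabla\rho/|\nabla\rho|$ be the inner unit normal, a $C^2$ map on $\partial\Omega$. The map $\Phi(y,t)=y-tN(y)$ is injective on $\partial\Omega\times\{0\}$ with invertible differential there. By compactness and the inverse function theorem it is a $C^2$ diffeomorphism of $\partial\Omega\times(-c_0,c_0)$ onto its image for small $c_0>0$. The image lies in $\mathcal T=\{|r|<c_0\}$. Conversely, a point $z\in\mathcal T$ has a nearest point $y\in\partial\Omega$, the vector $z-y$ is normal at $y$, and so $z=\Phi(y,\pm|z-y|)$. Thus the image is $\mathcal T$; by injectivity the nearest point $y=\pi(z)$ is unique, $\pi$ is $C^2$, and $|r(\Phi(y,t))|=|t|$. The segment $t\mapsto\Phi(y,t)$ meets $\partial\Omega$ only at $t=0$, where it leaves $\Omega$, so $r(\Phi(y,t))=t$. Since $r$ is $1$-Lipschitz and has derivative $1$ in the direction $-N(\pi(z))$, we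 get $\nabla r(z)=-N(\pi(z))$, which is $C^2$. After shrinking $c_0$, the function $r$ is $C^3$ on $\mathcal T$ with bounded and uniformly continuous derivatives of order at most $3$.

Extend $N$ to $\mathcal T$ by $N(z)=N(\pi(z))=-\nabla r(z)=(-2r_{\bar k})_k$. For $a\in\mathbb C^n$ let
\[
\nu_z(a)=(a,N(z))=-2\sum r_k(z)a_k,\qquad H_z=\ker\nu_z,\qquad a'=a-\nu_z(a)N(z)\in H_z .
\]
So $a=\nu_z(a)N+a'$ is an orthogonal decomposition, $dr(z)(a)=-\operatorname{Re}\nu_z(a)$, and $H_z=H_{\pi(z)}$. At $z\in\mathcal T$ define
\[
L(a,a'')=\sum r_{k\bar l}\,a_k\overline{a''_l},\qquad Q(a,a'')=\sum r_{kl}\,a_ka''_l,\qquad T(h;a,a'')=\sum r_{kl\bar m}\,h_ka_l\overline{a''_m}.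
\]
The form $L$ is Hermitian, and pseudoconvexity reads $L_y(a,a)\ge0$ for $y\in\partial\Omega$, $a\in H_y$. The letter $C$ denotes constants $\ge1$ depending only on $\Omega$, and $C_M$ constants depending on $\Omega$ and a parameter $M\ge1$; both may change from line to line. Numbered constants are fixed and depend only on $\Omega$.

\subsection*{Definition of the cost}
Fix $M\ge1$, $\sigma>0$ and put $R=e^M$. For $z\in\mathcal T$ and $w\in\mathbb C^n$ let $h=w-z$ and $\tau=\nu_z(h)$. Where $\tau\notin(-\infty,0]$, write
\[
\operatorname{Log}\tau=s+ib,\qquad q=\frac h\tau-N(z)\in H_z,\qquad\text{so that } h=\tau(N+q),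
\]
with the principal logarithm, and define
\[
k(z,w)=\frac{(s-\log\sigma)^2}{M^2}+4b^2+\frac1M\log(1+|q|^2)\ \ge0 .
\]
The coordinates $(s,b,q)$ are adapted to scaling: multiplying $h$ by a positive number shifts $s$ and fixes $b$ and $q$. This is why $\sigma$ will not appear in the estimates. The cost vanishes at $w=z+\sigma N(z)$. It is $C^2$ in $(z,w)$ because $N$ is $C^2$; this is the first use of the $C^3$ boundary. If $k\le2$, each of the three terms is at most $2$, so
\begin{equation}\label{eq:range}
\begin{gathered}
|s-\log\sigma|\le\sqrt2\,M,\qquad|b|\le1/\sqrt2,\qquad|q|\le R,\\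
\sigma e^{-2M}\le|\tau|\le\sigma e^{2M},\qquad|h|\le(1+R)|\tau|\le\rho_1:=(1+R)e^{2M}\sigma .
\end{gathered}
\end{equation}
Points of bounded cost lie inward from $z$. Let $C_0$ be such that $r(w)\le r(z)+dr(z)(w-z)+C_0|w-z|^2$ whenever the segment from $z$ to $w$ lies in $\mathcal T$.

\begin{lemma}\label{lem:inward}
Assume $\rho_1<c_0/2$ and $C_0(1+R)^2e^{2M}\sigma\le\frac14$. If $|r(z)|<c_0/2$ and $k(z,w)\le2$, then $r(w)\le r(z)-\frac14\sigma e^{-2M}$.
\end{lemma}

\begin{proof}
The segment from $z$ to $w$ lies in $\mathcal T$ since $|h|<c_0/2$. As $\cos b\ge\frac12$, we have $dr(z)(h)=-\operatorname{Re}\tau\le-|\tau|/2$, and $C_0|h|^2\le C_0(1+R)^2|\tau|^2\le|\tau|/4$. So $r(w)\le r(z)-|\tau|/4$.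
\end{proof}

\subsection*{The cost along a disc}
Given $z_0,w_0$ and a direction $\xi$, we move $z$ along $\xi$ and $w$ along $\xi+\gamma N(z_0)$, and choose $\gamma\in\mathbb C$ so that $b$ is stationary. The second derivative then involves the expression
\begin{equation}\label{eq:D}
D_z(a;X)=T(a;X,X)+2Q(X,a)L(N,X)+2L(a,X)\overline{L(N,X)},\qquad a,X\in\mathbb C^n,
\end{equation}
which is $\mathbb C$-linear in $a$ and satisfies $|D_z(a;X)|\le C|a||X|^2$. Its meaning is explained in Section~\ref{sec:levi}. The next lemma does not use pseudoconvexity.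

\begin{lemma}\label{lem:disc}
Let $z_0\in\mathcal T$, $k(z_0,w_0)\le2$, $|\xi|=1$. With all quantities taken at $(z_0,w_0)$, put
\[
\lambda=L(N,\xi),\qquad\theta=-2\big(\lambda+L(q,\xi)\big),\qquad\gamma=\bar\theta\tau+2Q(\xi,h),
\]
\[
g=-2D(N;\xi)-2D(q;\xi)-4\operatorname{Re}(\theta\bar\lambda)-|\theta|^2 .
\]
Along $z(\zeta)=z_0+\xi\zeta$, $w(\zeta)=w_0+(\xi+\gamma N(z_0))\zeta$ we have, at $\zeta=0$,
\begin{equation}\label{eq:kbound}
k_{\zeta\bar\zeta}\le\frac CM\big(1+|\theta|^2+|g|\big)+8|\operatorname{Im}g| .
\end{equation}
\end{lemma}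

\begin{proof}
Here $h(\zeta)=h_0+\gamma N(z_0)\zeta$ and $\tau(\zeta)=-2\sum r_k(z_0+\xi\zeta)h_k(\zeta)$. All derivatives below are taken at $\zeta=0$. Differentiating,
\[
\tau_\zeta=\gamma-2Q(\xi,h),\qquad\tau_{\bar\zeta}=-2L(h,\xi)=\theta\tau,\qquad\tau_{\zeta\bar\zeta}=-2T(h;\xi,\xi)-2\gamma\lambda .
\]
So $(\operatorname{Log}\tau)_{\bar\zeta}=\theta$ does not depend on $\gamma$. Since $2ib_\zeta=(\operatorname{Log}\tau)_\zeta-\overline{(\operatorname{Log}\tau)_{\bar\zeta}}$, the condition $b_\zeta=0$ means $\tau_\zeta=\bar\theta\tau$, which is our choice of $\gamma$. Then $s_\zeta=\bar\theta$. Inserting $\gamma$, adding and subtracting $4L(h,\xi)\bar\lambda$, and using $L(h,\xi)=-\theta\tau/2$, we get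
\begin{align*}
\tau_{\zeta\bar\zeta}&=-2\big[T(h;\xi,\xi)+2Q(\xi,h)\lambda+2L(h,\xi)\bar\lambda\big]+4L(h,\xi)\bar\lambda-2\bar\theta\tau\lambda\\
&=-2D(h;\xi)-2\tau(\theta\bar\lambda+\bar\theta\lambda).
\end{align*}
As $D(h;\xi)=\tau\big(D(N;\xi)+D(q;\xi)\big)$, this gives
\[
(\operatorname{Log}\tau)_{\zeta\bar\zeta}=\frac{\tau_{\zeta\bar\zeta}}\tau-\frac{\tau_\zeta\tau_{\bar\zeta}}{\tau^2}=g .
\]
The operator $\partial_\zeta\partial_{\bar\zeta}$ is real, so $s_{\zeta\bar\zeta}=\operatorname{Re}g$ and $b_{\zeta\bar\zeta}=\operatorname{Im}g$. We treat the three terms of $k$, using \eqref{eq:range}.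

\emph{First term.} Its derivative is $M^{-2}\big(2|\theta|^2+2(s-\log\sigma)\operatorname{Re}g\big)\le\frac3M(|\theta|^2+|g|)$.

\emph{Second term.} Its derivative is $8|b_\zeta|^2+8b\operatorname{Im}g\le8|\operatorname{Im}g|$.

\emph{Third term.} From $1/\tau=e^{-\operatorname{Log}\tau}$ we get $(1/\tau)_\zeta=-\bar\theta/\tau$, $(1/\tau)_{\bar\zeta}=-\theta/\tau$ and $(1/\tau)_{\zeta\bar\zeta}=(|\theta|^2-g)/\tau$. Also $\gamma/\tau=\bar\theta+2Q(\xi,N+q)$, and $h$ is holomorphic in $\zeta$. Differentiating $q=h/\tau-N(z(\zeta))$,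
\begin{align*}
q_\zeta&=2Q(\xi,N+q)N-\bar\theta q-N_\zeta,\qquad q_{\bar\zeta}=-\theta(N+q)-N_{\bar\zeta},\\
q_{\zeta\bar\zeta}&=-\theta\big(\bar\theta+2Q(\xi,N+q)\big)N+(|\theta|^2-g)(N+q)-N_{\zeta\bar\zeta}.
\end{align*}
The derivatives of $N(z(\zeta))$ are bounded by $C$. Hence $|q_\zeta|,|q_{\bar\zeta}|\le C(1+|q|)(1+|\theta|)$ and $|q_{\zeta\bar\zeta}|\le C(1+|q|)(1+|\theta|^2+|g|)$. For a positive function $f$ we have $(\log f)_{\zeta\bar\zeta}\le f_{\zeta\bar\zeta}/f$, and $(|q|^2)_{\zeta\bar\zeta}=|q_\zeta|^2+|q_{\bar\zeta}|^2+2\operatorname{Re}(q_{\zeta\bar\zeta},q)$. Therefore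
\[
\big(\log(1+|q|^2)\big)_{\zeta\bar\zeta}\le\frac{|q_\zeta|^2+|q_{\bar\zeta}|^2+2|q||q_{\zeta\bar\zeta}|}{1+|q|^2}\le C(1+|\theta|^2+|g|).
\]
The logarithm makes this bound free of powers of $|q|$, and the term enters $k$ with the factor $1/M$.
\end{proof}

\section{What pseudoconvexity gives}\label{sec:levi}

By \eqref{eq:kbound} we need $\theta$ and $g$ bounded independently of $M$, although $|q|$ may be as large as $R=e^M$, and we need $\operatorname{Im}g$ small. Neither holds for all $\xi$. Both hold up to errors that vanish when $\xi$ is complex tangential and Levi-null, and we now introduce the two quantities that measure these errors.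

Fix $C_1$ with $|L_z(a,a)-L_{\pi(z)}(a,a)|\le C_1|r(z)||a|^2$ on $\mathcal T$. Let $0<c\le c_0/2$, $|r(z)|<c$, $|\xi|=1$, and put
\[
x=|\nu_z(\xi)|\le1,\qquad\ell=L_z(\xi',\xi')+C_1c|\xi'|^2\ \ge\ L_{\pi(z)}(\xi',\xi')\ \ge\ 0 .
\]
The same inequality shows that the Hermitian form $L_z+C_1c\,(\cdot,\cdot)$ is nonnegative on $H_z$. By the Cauchy--Schwarz inequality for this form, $|L(q,\xi')|\le C|q|\sqrt\ell+C_1c|q|$ for $q\in H_z$. Since $\xi=\xi'+\nu_z(\xi)N$,
\begin{equation}\label{eq:CS}
|L(q,\xi)|\le C|q|\,(\sqrt\ell+c+x)\qquad(q\in H_z).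
\end{equation}
This controls $\theta$. For $g$ we interpret $D$: for $X\in H_z$, the number $D_z(a;X)$ is the derivative $\partial_a$ of the Levi form evaluated on a complex tangential vector field through $X$. On $\partial\Omega$ this function is nonnegative, so where it vanishes its derivatives along the boundary vanish too. This is the general form of the observation that $\beta$ is harmonic in the model.

\begin{lemma}\label{lem:levi}
For each $\eta\in(0,1)$ there are $C_\eta,c_\eta>0$ such that, if $c\le c_\eta$, $|r(z)|<c$ and $|\xi|=1$, then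
\[
|D_z(q;\xi)|\le|q|\,(2\eta+C_\eta\ell+Cx)\quad(q\in H_z),\qquad|\operatorname{Im}D_z(N;\xi)|\le2\eta+C_\eta\ell+Cx .
\]
\end{lemma}

\begin{proof}
\emph{$D$ is a derivative.} Let $X\in H_z$, $|X|\le1$. For $p\in\mathcal T$ let $\widetilde X(p)=X-\nu_p(X)N(p)\in H_p$ and $F(p)=F_{z,X}(p)=L_p(\widetilde X(p),\widetilde X(p))$, a real $C^1$ function. Put $\bar\partial_a=\sum\bar a_k\,\partial/\partial\bar z_k$. At $p=z$ we have $\nu_z(X)=0$, so $\widetilde X(z)=X$ and
\[
\partial_a\widetilde X=2Q(X,a)N,\qquad\bar\partial_a\widetilde X=2L(X,a)N .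
\]
Differentiating the three factors in $F=\sum r_{k\bar l}\widetilde X_k\overline{\widetilde X_l}$, and using $\partial_a\overline{\widetilde X_l}=\overline{\bar\partial_a\widetilde X_l}$, we get
\[
\partial_aF(z)=T(a;X,X)+L(\partial_a\widetilde X,X)+L(X,\bar\partial_a\widetilde X)=D_z(a;X),
\]
because $L(X,2L(X,a)N)=2\,\overline{L(X,a)}\,L(X,N)=2L(a,X)\overline{L(N,X)}$.

\emph{Reduction to real tangent directions.} Take $X=\xi'$. Each term of \eqref{eq:D} is a product of a linear and a conjugate-linear occurrence of $X$, and $|\xi-\xi'|=x$, so $|D_z(a;\xi)-D_z(a;\xi')|\le Cx|a|$. If $q\in H_z$, then $dr(z)$ vanishes on $q$ and $iq$; it also vanishes on $iN$. By \eqref{eq:dF}, $|\partial_qF|\le\frac12(|dF(q)|+|dF(iq)|)$ and $\operatorname{Im}\partial_NF=-\frac12dF(iN)$. So it suffices to show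
\[
|dF_{z,\xi'}(z)(e)|\le2\eta+C_\eta\ell\qquad\text{for unit vectors }e\text{ with }dr(z)(e)=0 .
\]

\emph{Boundary points.} On the compact set of triples $(y,X,e)$ with $y\in\partial\Omega$, $X\in H_y$, $|X|\le1$, $e\in T_y\partial\Omega$, $|e|=1$, consider the continuous functions $f_1=|dF_{y,X}(y)(e)|=2|\operatorname{Re}D_y(e;X)|$ and $f_2=L_y(X,X)\ge0$. By pseudoconvexity $F_{y,X}\ge0$ on $\partial\Omega$. If $f_2=F_{y,X}(y)=0$, then $y$ is a minimum point of $F_{y,X}|_{\partial\Omega}$, and $f_1=0$. Hence $f_2$ has a positive lower bound on the compact set $\{f_1\ge\eta\}$, which gives $f_1\le\eta+C_\eta f_2$ everywhere.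

\emph{Points of the collar.} Let $y=\pi(z)$. The vector $N$, the space $H$ and the kernel of $dr$ are the same at $y$ and $z$. By uniform continuity of the derivatives of $r$ of order at most $3$, we have $2|D_z(e;\xi')-D_y(e;\xi')|\le\eta$ when $|z-y|<c\le c_\eta$. Finally $L_y(\xi',\xi')\le\ell$.
\end{proof}

The lemma says nothing about $\operatorname{Re}D(N;\xi)$, a derivative transversal to the boundary. None is needed: $\operatorname{Re}g=s_{\zeta\bar\zeta}$ is charged at the rate $1/M$. Continuity of the third derivatives of $r$, the second use of the $C^3$ hypothesis, entered in the last two steps.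

\begin{proposition}\label{prop:estimate}
There is a constant $C_2$ and, for each $M\ge1$, there are $A_M,c_M>0$ depending on $\Omega$ and $M$, such that the following holds for all $0<c\le c_M$ and $\sigma>0$. If $|r(z_0)|<c$, $k(z_0,w_0)\le2$ and $|\xi|=1$, then along the disc of Lemma~\ref{lem:disc}
\[
k_{\zeta\bar\zeta}\big|_{\zeta=0}\le\frac{C_2}M+A_M(\ell+x^2),
\]
with $\ell$ and $x$ taken at $z_0$.
\end{proposition}

\begin{proof}
Let $\eta=1/(RM)$ and $c_M=\min(c_0/2,1/R,c_\eta)$. By \eqref{eq:CS} and $|q|\le R$, $Rc\le1$, we have $|\theta|\le C+CR(\sqrt\ell+x)$, so $|\theta|^2\le C+C_M(\ell+x^2)$. By Lemma~\ref{lem:levi}, both $|D(q;\xi)|$ and $|\operatorname{Im}D(N;\xi)|$ are at most $R(2\eta+C_\eta\ell+Cx)$. Since $2R\eta=2/M$ and $CRx\le\frac1M+MC^2R^2x^2$, both are at most $\frac3M+C_M(\ell+x^2)$. The last two terms of $g$ are real, and $|D(N;\xi)|,|\lambda|\le C$. Therefore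
\[
|\operatorname{Im}g|\le\frac{12}M+C_M(\ell+x^2),\qquad|\theta|^2+|g|\le C+C_M(\ell+x^2).
\]
Insert these bounds in \eqref{eq:kbound}.
\end{proof}

\section{A psh function across the boundary}\label{sec:collar}

The error $C_2/M$ is absorbed by a small multiple of $|z|^2$. The error $A_M(\ell+x^2)$ is large, but $\ell$ is essentially the complex Hessian of $r$ and $x^2$ is that of $2r^2$ on the boundary. So it is absorbed by $\Lambda r+\frac12\Lambda'r^2$, which is small on a collar whose width $c$ is chosen after $\Lambda$ and $\Lambda'$.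

\subsection*{Parameters}
Recall that $0\le u\le1$ and that $\varphi,K,\varepsilon$ are given. Let $|z|\le d$ on $\overline\Omega$, and fix $C_3$ with $L_z(\xi,\xi)\ge L_z(\xi',\xi')-C_3x$ for $z\in\mathcal T$, $|\xi|=1$; it exists because $|\xi-\xi'|=x$. Choose, in this order:
\begin{itemize}
\item[(P1)] $M\ge1$ with $\kappa d^2+\frac2M<\frac\varepsilon4$, where $\kappa=\frac{C_2+1}M$;
\item[(P2)] $\Lambda=2A_M$ and $\Lambda'=4A_M+9C_3^2M\Lambda^2$;
\item[(P3)] $0<c\le c_M$ with $c<\operatorname{dist}(K,\partial\Omega)$, $\ \Lambda'c\le\frac\Lambda2$, $\ \Lambda c\le\frac1M$, $\ \frac32\Lambda C_1c\le\frac1{4M}$; then $\alpha>0$ with $20\alpha^2=\Lambda c/64$, so that $\alpha<\frac12$;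
\item[(P4)] $\sigma>0$ so small that, with $\rho_1=(1+R)e^{2M}\sigma$ and $\rho_*$ from Lemma~\ref{lem:upper},
\[
\rho_1<\frac c{20},\qquad\rho_1\le\rho_*,\qquad C_0(1+R)^2e^{2M}\sigma\le\frac14,
\]
\[
\frac{\log((1+R)e^{2M})}{\log(c/(5\rho_1))}<\frac{\Lambda c}{32},\qquad\frac{\log(2/\alpha)}{\log(c/(10\sigma))}<\frac{\Lambda c}{64}.
\]
\end{itemize}
All left-hand sides in (P4) tend to $0$ with $\sigma$. The condition $c<\operatorname{dist}(K,\partial\Omega)$ is where we use that $K$, and so the point $z$ of Theorem~\ref{thm:main}, lies in the interior.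

\subsection*{The corrector}
On $\{|r|<c\}$ let $G=\Lambda r+\frac12\Lambda'r^2$ and $\Psi=G+\kappa|z|^2$. By (P3),
\begin{equation}\label{eq:Gslope}
\frac{dG}{dr}=\Lambda+\Lambda'r\in\Big[\frac\Lambda2,\frac{3\Lambda}2\Big],\qquad|G|\le\frac32\Lambda c\le\frac2M .
\end{equation}
Let $|\xi|=1$. Along $z+\xi\zeta$ we have $|r_\zeta|=x/2$ and $r_{\zeta\bar\zeta}=L(\xi,\xi)\ge\ell-C_1c-C_3x$ at $\zeta=0$. Since $\ell\ge0$,
\[
G_{\zeta\bar\zeta}=(\Lambda+\Lambda'r)L(\xi,\xi)+\frac{\Lambda'}4x^2\ge\frac\Lambda2\ell-\frac{3\Lambda}2C_1c-\frac{3\Lambda}2C_3x+\frac{\Lambda'}4x^2 .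
\]
The inequality $t\le\frac1{4M}+Mt^2$ with $t=\frac32\Lambda C_3x$, together with (P2) and (P3), gives $G_{\zeta\bar\zeta}\ge A_M(\ell+x^2)-\frac1{2M}$. Hence, in the situation of Proposition~\ref{prop:estimate},
\begin{equation}\label{eq:strict}
\big[\Psi(z(\zeta))-k(z(\zeta),w(\zeta))\big]_{\zeta\bar\zeta}\Big|_{\zeta=0}\ge\kappa-\frac1{2M}-\frac{C_2}M=\frac1{2M}>0 .
\end{equation}

\subsection*{The envelope}
Let $\delta=\frac18\sigma e^{-2M}$, so $\delta<\rho_1<c$, and let $Z=\{-c<r<\delta\}$. If $z\in Z$ and $k(z,w)\le2$, Lemma~\ref{lem:inward} gives $r(w)<\delta-2\delta<0$, so $w\in\Omega$. Define on $Z$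
\[
U_0(z)=\max\{u(w)-k(z,w):k(z,w)\le2\},\qquad U=\Psi+U_0 .
\]

\begin{lemma}\label{lem:U}
The maximum is attained, $0\le U_0\le1$, and $U$ is psh on $Z$.
\end{lemma}

\begin{proof}
Let $E=\{(z,w):z\in Z,\ k(z,w)\le2\}$. On $E$ we have $|\tau|\ge\sigma e^{-2M}$ and $|\arg\tau|\le1/\sqrt2$. Both bounds pass to limits, so at a limit point $(z,w)\in Z\times\mathbb C^n$ of $E$ we have $\tau\notin(-\infty,0]$; there $k$ is defined and continuous, and $(z,w)\in E$. Thus $E$ is relatively closed. On $E$ we have $|w-z|\le\rho_1$ and $u(w)-k(z,w)$ is usc, and the fiber $E_z$ contains $z+\sigma N(z)$, where $k=0$. By Lemma~\ref{lem:usc} the maximum is attained and $U_0$, hence $U$, is usc. Also $0\le u(z+\sigma N)\le U_0(z)\le1$, and so every maximizer has $k=u(w)-U_0(z)\le1$.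

Let $z_0\in Z$, $w_0$ a maximizer, $|\xi|=1$, and take the disc of Lemma~\ref{lem:disc}. The function $\Psi(z(\zeta))-k(z(\zeta),w(\zeta))$ is $C^2$, so the strict inequality \eqref{eq:strict} persists near $0$ and the function is subharmonic there. The map $w(\zeta)$ is affine with $w(0)\in\Omega$, so $u(w(\zeta))$ is subharmonic near $0$. Let $S$ be the sum of the two. For small $\zeta$ we have $k(z(\zeta),w(\zeta))<2$, so $w(\zeta)$ competes in the definition of $U_0(z(\zeta))$ and $S(\zeta)\le U(z_0+\xi\zeta)$, with equality at $0$. Lemma~\ref{lem:touch} applies.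
\end{proof}

\section{Gluing with the interior}\label{sec:glue}

The function $U$ lives only on the collar. In the interior we use $m(z)=m(z,\sigma)$, which is psh on $\{z\in\Omega:\operatorname{dist}(z,\partial\Omega)>\sigma\}$ by Lemma~\ref{lem:balls} and dominates $u$. To pass from one to the other by a maximum we need them to cross. The function $G$ increases by a definite amount, of order $\Lambda c$, through the collar; it forces a crossing if $U_0$ and $m$ differ by much less. They do, because $U_0$ is squeezed between maxima over balls whose radii are comparable to $\sigma$, at distance of order $c\gg\sigma$ from the boundary.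

\begin{lemma}\label{lem:close}
$|U_0-m|<\Lambda c/32$ on $\{-c<r\le-c/4\}$.
\end{lemma}

\begin{proof}
Let $z$ be in this set, so $\operatorname{dist}(z,\partial\Omega)\ge c/4$. Since $k\ge0$ and $|h|\le\rho_1$, we have $U_0(z)\le m(z,\rho_1)$. By \eqref{eq:slopes} with radii $\sigma<\rho_1<c/5$ and by (P4), $m(z,\rho_1)-m(z,\sigma)<\Lambda c/32$.

For the lower bound let $z^+=z+\sigma N(z)$ and $w=z^++\sigma a$ with $|a|\le\alpha$. Then $\tau=\sigma(1+\nu_z(a))$ and $q=a'/(1+\nu_z(a))$. Since $|\operatorname{Log}(1+t)|\le2|t|$ for $|t|\le\frac12$,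
\[
k(z,w)\le4|\operatorname{Log}(1+\nu_z(a))|^2+|q|^2\le16\alpha^2+4\alpha^2=\frac{\Lambda c}{64}<2 .
\]
Hence $U_0(z)\ge m(z^+,\alpha\sigma)-\Lambda c/64$. On the other hand $m(z,\sigma)\le m(z^+,2\sigma)$ by inclusion of balls. As $\operatorname{dist}(z^+,\partial\Omega)\ge c/4-\sigma>c/5$, inequality \eqref{eq:slopes} with center $z^+$ and radii $\alpha\sigma<2\sigma<c/5$ gives, by (P4), $m(z^+,2\sigma)-m(z^+,\alpha\sigma)<\Lambda c/64$. So $U_0(z)>m(z)-\Lambda c/32$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]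
Let $g_0$ be the value of $G$ at $r=-c/2$; then $|g_0|\le2/M$. By \eqref{eq:Gslope}, $G\le g_0-\Lambda c/16$ for $-c<r\le-\frac58c$, and $G\ge g_0+\Lambda c/16$ for $-\frac38c\le r<c$. With Lemma~\ref{lem:close},
\begin{equation}\label{eq:cross}
\begin{aligned}
U_0+G&<m+g_0&&\text{on }\{-\tfrac34c\le r\le-\tfrac58c\},\\
U_0+G&>m+g_0&&\text{on }\{-\tfrac38c\le r\le-\tfrac14c\}.
\end{aligned}
\end{equation}
On the open neighborhood $\Omega'=\{r<\delta\}$ of $\overline\Omega$ define the bounded function
\[
v=\kappa|z|^2+\begin{cases}m+g_0&\text{on }\{r\le-\frac34c\},\\[2pt] \max(m+g_0,\,U_0+G)&\text{on }\{-\frac34c<r<-\frac14c\},\\[2pt] U_0+G&\text{on }\{-\frac14c\le r<\delta\}.\end{cases}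
\]
By \eqref{eq:cross}, $v=\kappa|z|^2+m+g_0$ on the open set $\{r<-\frac58c\}$ and $v=U$ on the open set $\{-\frac38c<r<\delta\}$. On $\{-\frac34c<r<-\frac14c\}$ it is the maximum of these two psh functions. The three open sets cover $\Omega'$, so $v$ is psh on $\Omega'$.

On $K$ we have $r<-c$, so $v\ge m+g_0\ge u-\frac2M\ge u-\varepsilon$. At $z\in\overline\Omega$, both $m(z)$ and $U_0(z)$, where used, are at most $\sup\{u(w):w\in\Omega,\ |w-z|\le\rho_1\}$, which is at most $\varphi(z)+\varepsilon/2$ since $\rho_1\le\rho_*$. With $|G|,|g_0|\le2/M$ and (P1),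
\[
v(z)\le\kappa d^2+\frac2M+\varphi(z)+\frac\varepsilon2<\varphi(z)+\varepsilon .
\]
So $v$ satisfies \eqref{eq:goal}, and the smoothing step of Section~\ref{sec:tools} gives $\tilde v$. This proves Proposition~\ref{prop:key}, and with it Theorems~\ref{thm:main} and~\ref{thm:approx}.
\end{proof}

\section{Two examples}\label{sec:examples}

In both examples the measure in $J^c\setminus J^-$ comes from a holomorphic disc in $\overline\Omega$ that meets $\partial\Omega$, as in the introduction.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\textup{(i)}]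
We build a domain whose boundary contains a flat disc, with peak points accumulating at the center of the disc but not at its rim. Let $\psi(t)=0$ for $t\le1$ and $\psi(t)=\int_1^te^{-1/(y-1)}\,dy$ for $t>1$. This function is smooth, convex and nondecreasing, $\psi'>0$ on $(1,\infty)$, and $\psi(t)\to\infty$ as $t\to\infty$. Let
\[
\rho(\zeta,w)=|w|^2+|(w-1)\zeta|^2+\psi(|\zeta|^2)-1,\qquad\Omega=\{\rho<0\}\subset\mathbb C^2 .
\]
The function $\rho$ is smooth and psh: the first two terms are squared moduli of holomorphic functions, and $\psi(|\zeta|^2)_{\zeta\bar\zeta}=\psi'+|\zeta|^2\psi''\ge0$. The set $\Omega$ is bounded, since $|w|<1$ and $\psi(|\zeta|^2)<1$ on it. It is connected: for $|w|<1$ the fiber in $\zeta$ is a disc centered at $0$, and for $|w|\ge1$ it is empty. We have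
\[
\rho_{\bar\zeta}=\zeta\big(|w-1|^2+\psi'(|\zeta|^2)\big),\qquad\rho_{\bar w}=w+(w-1)|\zeta|^2 .
\]
The first vanishes only if $\zeta=0$, or if $w=1$ and $|\zeta|\le1$. If $\zeta=0$ and $\rho=0$, then $|\rho_{\bar w}|=|w|=1$; if $w=1$, then $\rho_{\bar w}=1$. So $d\rho\ne0$ on $\{\rho=0\}$. Thus $\partial\Omega=\{\rho=0\}$ is smooth, the Levi condition holds because $\rho$ is psh, and the closed disc $\{|\zeta|\le1,\ w=1\}$ lies in $\partial\Omega$.

Let $p=(0,1)$ and $p_j=(0,e^{i/j})\in\partial\Omega$ for $j\ge1$. The function $f_j=\operatorname{Re}(e^{-i/j}w)-1$ is pluriharmonic and $f_j\le|w|-1\le0$ on $\overline\Omega$. It vanishes there only where $w=e^{i/j}\ne1$, and then $\rho\le0$ forces $\zeta=0$; so it vanishes only at $p_j$. By compactness there is $N_j>0$ with $N_jf_j\le-1$ on $\overline\Omega\setminus B(p_j,2^{-j})$, where $B(p_j,2^{-j})$ is the open ball. Let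
\[
u=\max\Big(-1,\ \sup_jN_jf_j\Big)\quad\text{on }\Omega .
\]
The balls shrink to $p\in\partial\Omega$, so a compact subset of $\Omega$ meets only finitely many of them, and $u$ is locally a finite maximum of pluriharmonic functions. Hence $u\in\mathcal{PSH}^-(\Omega)$ and $-1\le u\le0$. From $u\ge N_jf_j$ we get $u^*(p_j)=0$, and $u^*(p)=0$ because $u^*$ is usc and $p_j\to p$. The circle $\Gamma=\{|\zeta|=1,\ w=1\}$ has distance at least $1$ from every $p_j$, and the radii are at most $\frac12$; so $u=-1$ at points of $\Omega$ near $\Gamma$, and $u^*=-1$ on $\Gamma$.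

Let $\mu$ be normalized arc length on $\Gamma$. Each $v\in\mathcal{PSH}^c(\overline\Omega)$ is subharmonic on a neighborhood of the closed disc in the line $w=1$, so $v(p)\le\int v\,d\mu$, and $\mu\in J_p^c$. But $u^*(p)=0>-1=\int u^*\,d\mu$, so $\mu\notin J_p^-$.
\end{proof}

\begin{remark}
For this $u$, any sequence $v_j$ as in Theorem~\ref{thm:approx} satisfies $\limsup_jv_j(p)\le\int\limsup_jv_j\,d\mu\le-1<u^*(p)$ by Fatou's lemma. So the inequality $\limsup_jv_j\le u^*$ cannot in general be improved to convergence on $\partial\Omega$.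
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\textup{(ii)}]
Every domain in $\mathbb C$ is pseudoconvex. Let $\Omega=\{|z|<1\}\setminus[0,\frac12]$. A boundary point of a planar domain is regular for the Dirichlet problem if the connected component of the complement containing it has more than one point; here this holds at every boundary point. So the harmonic measure $\omega$ of the slit, the harmonic function on $\Omega$ with boundary values $1$ on the slit and $0$ on the unit circle, extends continuously to $\overline\Omega$ with these values. It belongs to $\mathcal{PSH}^-(\Omega)$, and $\omega>0$ in $\Omega$ by the minimum principle, since $\omega\ge0$ is not constant. Let $z\in\Omega$ and let $\mu$ be the Poisson measure of $z$ on the unit circle. Since $\overline\Omega$ is the closed disc, every $v\in\mathcal{PSH}^c(\overline\Omega)$ is subharmonic near the closed disc, slit included, and $v(z)\le\int v\,d\mu$; so $\mu\in J_z^c$. But $\omega(z)>0=\int\omega^*\,d\mu$, so $\mu\notin J_z^-$.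
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Approximation of plurisubharmonic functions on bounded domains in $\mathbb C^n$},
\texttt{https://projecteuclid.org/download/pdf\_1/euclid.mmj/1163789922}.

\end{thebibliography}
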